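# Local knots in random polygons from the Stiefel manifold

## 1. Frames, Hopf edges, and local knots

Throughout, $B(x,r)$ is the closed ball in $\mathbb R^3$, and $|\cdot|$ is the Euclidean norm of a vector or the Lebesgue measure of a set. The letters $c,C>0$ denote constants that may change from line to line and never depend on $n$ or on the scale $\delta$ introduced below. Knots are oriented. For a sum $X$ of independent Bernoulli variables with mean $m$, "Chernoff" refers to the textbook bounds $P(X<(1-t)m)\le e^{-t^2m/2}$ for $0<t<1$, and $P(X>2m)\le e^{-m/3}$.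

**Definition (frames and their polygons).** Let $n\ge3$. The Stiefel manifold $V_2(\mathbb C^n)$ is the set of pairs $(a,b)\in\mathbb C^n\times\mathbb C^n$ that are orthonormal for the standard Hermitian inner product. It carries a unique $U(n)$-invariant probability measure, called Haar measure. To $(a,b)$ we associate the polygon in $\mathbb R^3$ whose $j$-th edge vector is the image of $(a_j,b_j)\in\mathbb C^2$ under the Hopf map:
$$e_j=\bigl(|a_j|^2-|b_j|^2,\;2\,\mathrm{Re}(a_j\bar b_j),\;2\,\mathrm{Im}(a_j\bar b_j)\bigr),\qquad j=1,\dots,n.$$

Since $|e_j|^2=(|a_j|^2-|b_j|^2)^2+4|a_j|^2|b_j|^2$, we have $|e_j|=|a_j|^2+|b_j|^2$. So the total length is $|a|^2+|b|^2=2$. The vector $\sum_j e_j$ has first coordinate $|a|^2-|b|^2=0$, and its other two coordinates are twice the real and imaginary parts of $\sum_j a_j\bar b_j=0$. So the polygon closes.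

*Example.* Let $\omega=e^{2\pi i/n}$, $a_j=1/\sqrt n$, $b_j=\omega^j/\sqrt n$. Then $e_j=\frac2n(0,\cos\frac{2\pi j}n,-\sin\frac{2\pi j}n)$. This is the planar regular $n$-gon of perimeter $2$.

**Definition (the space $\mathrm{Pol}(n)$).** $\mathrm{Pol}(n)$ is the space of closed $n$-edge polygons in $\mathbb R^3$ of total length $2$, up to translation and rotation, with the probability measure pushed forward from $V_2(\mathbb C^n)$.

Multiplying the $n\times 2$ matrix with columns $a,b$ on the right by an element of $U(2)$ rotates the polygon. So the measure equivalently comes from the Grassmannian $Gr_2(\mathbb C^n)$.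

*Example.* An element of $\mathrm{Pol}(3)$ is a triangle of perimeter $2$ up to rotation. The edge lengths $|a_j|^2+|b_j|^2$ are random; they are not all equal to $2/3$ except on a null set. (In Section 3 the joint law is computed.)

**Definition (knotted).** A polygon is *knotted* if it is embedded and is not the unknot. Almost every element of $\mathrm{Pol}(n)$ is embedded (proved in Section 3).

*Example.* An embedded triangle bounds a flat disk, so it is not knotted.

Recall two textbook facts: genus is additive under connected sum $\#$, and a knot has genus $0$ only if it is the unknot. So $K\#K'$ is nontrivial whenever $K$ is.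

**Definition (local type).** Suppose a closed ball $B$ meets a curve in a polygonal arc $\alpha$ with $\alpha\cap\partial B=\partial\alpha$. Then $(B,\alpha)$ *has type $K$* if $\alpha\cup\gamma$ is the knot $K$, where $\gamma\subset\partial B$ is an arc joining the endpoints of $\alpha$. Two arcs on a sphere with the same endpoints are isotopic rel endpoints, so the type does not depend on $\gamma$. If the curve is a polygon, we say for short that $B$ is a *ball of type $K$*.

*Example.* If $\alpha$ is a diameter of $B$, then $\alpha\cup\gamma$, with $\gamma$ half of a great circle, bounds a flat half-disk. So the type is the unknot.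

If $B$ is a ball of type $K$ for an embedded closed polygon $\Pi$, then $\partial B$ is a decomposing sphere. So $\Pi=K\#\Pi'$, where $\Pi'$ arises by replacing $\alpha$ with an arc in $\partial B$. This replacement does not touch the part of $\Pi$ in any ball disjoint from $B$. Hence $m$ pairwise disjoint balls of type $K$ give
$$\Pi=\underbrace{K\#\cdots\#K}_{m}\#K'.$$
If $K$ is nontrivial and $m\ge1$, then $\Pi$ is knotted.

**Definition ($k$-chains).** For nonzero $y_1,\dots,y_k\in\mathbb R^3$ and unit vectors $u,v$, put $c_0=0$, $c_l=y_1+\dots+y_l$, and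
$$\Gamma(y,u,v)=\{-tu:t\ge0\}\cup\bigcup_{l=1}^k[c_{l-1},c_l]\cup\{c_k+tv:t\ge0\}.$$
A knot type $K$ is *$k$-realizable* if for some $(y,u,v)$ the curve $\Gamma$ is embedded and for some $R>\max_l|c_l|$ the pair $(B(0,R),\Gamma\cap B(0,R))$ has type $K$.

Each ray starts in the interior of the ball, so it leaves exactly once, transversally.

*Example.* With $k=1$ and $y_1=u=v$, the curve $\Gamma$ is a straight line. By the diameter example, the unknot is $1$-realizable. In Section 4 we tie a trefoil with $k=3$.

## 2. How often is an element of $\mathrm{Pol}(n)$ knotted?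

For closed *equilateral* random $n$-gons, a result of Diao (1995) says that for $n$ sufficiently large the probability of being knotted is at least $1-\exp(-n^\epsilon)$ for some positive constant $\epsilon$. The conjecture, taken from "Grassmannians and Random Polygons", is the same statement here:

**Conjecture.** The probability that an element of $\mathrm{Pol}(n)$ is knotted is at least $1-\exp(-n^\epsilon)$ for some positive constant $\epsilon$ and all sufficiently large $n$.

**Small $n$.** For $n=3$ the probability is $0$. It is also $0$ for $n=4$. Let $ABCD$ be an embedded quadrilateral. If it is planar, it bounds a planar disk. If not, the triangles $ABC$ and $ACD$ lie in two planes meeting only in the line $AC$, and each triangle meets that line in the segment $AC$. So their union is an embedded disk bounded by $ABCD$. Hence the conjecture says something only for large $n$, and knots must come from many edges.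

**Theorem 1 (the conjecture holds).** There is $c>0$ such that for all large $n$ the probability that an element of $\mathrm{Pol}(n)$ is knotted is at least $1-\exp(-c\,n^{5/11})$. Hence the conjecture holds for every $\epsilon<5/11$.

**Theorem 2.** Let $K$ be a nontrivial $k$-realizable knot type, $k\ge1$. (Every $K$ is $k$-realizable for some $k$; a trefoil is $3$-realizable.) There are $c,C,\delta_0>0$ and $n_0$ such that for $n\ge n_0$ and $\delta\in[n^{-1/2},\delta_0]$,
$$P\bigl(\text{fewer than }c\,n\delta^{2k}\text{ disjoint balls of type }K\bigr)\le Cn^{3/2}\Bigl(e^{-c\,n\delta^{2k}}+e^{-c\,n^{1/3}\delta^{-4/3}}\Bigr).$$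
Consequently, for large $n$:

* (a) ($\delta=\delta_0$) with probability $\ge1-e^{-cn^{1/3}}$ the polygon has at least $c\,n$ connected summands $K$;
* (b) ($\delta=n^{-1/(3k+2)}$) with probability $\ge1-e^{-c\,n^\gamma}$, $\gamma=\frac{k+2}{3k+2}$, it has at least $c\,n^\gamma$ summands $K$.

**Theorem 3 (converse bounds).** $P(\text{unknot})\ge c\,2^{-n}$ for all $n\ge3$. Also, an embedded $n$-gon never has more than $n/2$ nontrivial summands. So no bound better than exponential is possible, and the linear order in (a) is optimal.

In (b) the two exponents agree: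
$$1-\frac{2k}{3k+2}=\frac{k+2}{3k+2}=\frac13+\frac4{3(3k+2)}.$$
For $k=3$ this is $5/11$, so Theorem 1 is (b) for a trefoil.

## 3. Gaussian rows and a random walk conditioned to close

The edges of a Stiefel polygon are dependent. This section replaces them by i.i.d. steps conditioned to sum to zero.

**Step 3.1. The step law.** *We find i.i.d. vectors behind the model.* Let $M$ be an $n\times2$ matrix with i.i.d. standard complex Gaussian entries ($E|M_{ij}|^2=1$), rows $r_j=(a_j,b_j)$, and Hopf images $e_j=e_j(M)$. Then $|e_j|=|a_j|^2+|b_j|^2$ is a sum of two independent exponential variables of mean $1$, so it has density $re^{-r}$. We have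
$$r_j^*r_j=\begin{pmatrix}|a_j|^2&\bar a_jb_j\\ a_j\bar b_j&|b_j|^2\end{pmatrix}=\frac12\begin{pmatrix}|e_j|+e_{j,1}&e_{j,2}-ie_{j,3}\\e_{j,2}+ie_{j,3}&|e_j|-e_{j,1}\end{pmatrix}.$$
Replacing $r_j$ by $r_jU$ with $U\in U(2)$ conjugates this matrix by $U$, and conjugation acts on traceless Hermitian matrices through all of $SO(3)$. The law of $r_j$ is $U(2)$-invariant, so the direction of $e_j$ is uniform and independent of its length. Hence the $e_j$ are i.i.d. with density and Fourier transform
$$f(x)=\frac{e^{-|x|}}{4\pi|x|},\qquad\hat f(\xi)=\int_0^\infty re^{-r}\,\frac{\sin|\xi|r}{|\xi|r}\,dr=\frac1{1+|\xi|^2}.\tag{1}$$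
We write $P$ for this i.i.d. law.

Short steps are not rare: for $0<\delta\le1$, $P(|e_1|\le\delta)=\int_0^\delta re^{-r}dr$ lies between $\delta^2/(2e)$ and $\delta^2/2$. This is where the model differs usefully from equilateral polygons.

**Step 3.2. Convolution powers.** *We need the return density and the Green function of the walk.* Let $h_t(x)=(4\pi t)^{-3/2}e^{-|x|^2/4t}$, with Fourier transform $e^{-t|\xi|^2}$. Since $(1+|\xi|^2)^{-m}=\int_0^\infty\frac{t^{m-1}e^{-t}}{(m-1)!}e^{-t|\xi|^2}dt$,
$$f^{*m}=\int_0^\infty\frac{t^{m-1}e^{-t}}{(m-1)!}\,h_t\,dt,\qquad\sum_{m\ge1}f^{*m}(x)=\int_0^\infty h_t(x)\,dt=\frac1{4\pi|x|}.\tag{2}$$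
The last equality follows from the substitution $s=|x|^2/4t$, which turns the integral into $\frac{\pi^{-3/2}}{4|x|}\int_0^\infty s^{-1/2}e^{-s}ds$. For $m\ge2$, dominated convergence with $(4\pi t)^{-3/2}$ in place of $h_t$ shows that $f^{*m}$ is continuous, and
$$f^{*m}(x)\le f^{*m}(0)=(4\pi)^{-3/2}\,\frac{\Gamma(m-\frac32)}{\Gamma(m)}<\infty.$$
This is decreasing in $m$, since passing from $m$ to $m+1$ multiplies it by $(m-\frac32)/m$. As $f$ is in $L^1\cap L^2$ (indeed $\int f^2=\frac1{4\pi}\int_0^\infty e^{-2r}dr$), the convolution integrals themselves are continuous for $m\ge2$. So they agree with (2) at every point.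

Log-convexity of $\Gamma$ gives $\Gamma(n)=(n-1)\Gamma(n-1)\le(n-1)(n-\frac32)^{1/2}\Gamma(n-\frac32)$. It also gives $(n-\frac32)\Gamma(n-\frac32)=\Gamma(n-\frac12)\le\Gamma(n)/(n-1)^{1/2}$. Therefore
$$\frac{f^{*2}(0)}{f^{*n}(0)}=\sqrt\pi\,\frac{\Gamma(n)}{\Gamma(n-\frac32)}\le\sqrt\pi\,n^{3/2},\qquad f^{*n}(0)\le Cn^{-3/2}.\tag{3}$$

**Definition (bridge law).** $\mu$ is the law of $(e_1,\dots,e_n)$ with $e_n=-\sum_{j<n}e_j$, where $(e_1,\dots,e_{n-1})$ has density
$$\prod_{j<n}f(e_j)\;f\Bigl(-\sum_{j<n}e_j\Bigr)\Big/f^{*n}(0).$$
Since $f$ is even, $\mu$ is symmetric under permutations of the $n$ edges.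

*Example.* For $n=3$, $f^{*3}(0)=(4\pi)^{-3/2}\Gamma(\frac32)/\Gamma(3)=\frac1{32\pi}$. So $(e_1,e_2)$ has density $\dfrac{e^{-(|e_1|+|e_2|+|e_3|)}}{2\pi^2\,|e_1||e_2||e_3|}$ with $e_3=-e_1-e_2$.

Put $\ell=\sum|e_j|$ and $s=\sum e_j$.

**Lemma 1.** The law of $e/\ell$ under $\mu$ equals the law of $e(Q)/2$ for $Q$ Haar on $V_2(\mathbb C^n)$. Hence every scale-invariant event (such as a knot type) has the same probability in $\mathrm{Pol}(n)$ and under $\mu$.

*Proof.* The plan is to condition the i.i.d. edges on $|s|<\varepsilon$ and compute the limit in two ways.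

**Step A: the limit is $\mu$.** Let $\varphi$ be bounded on $(\mathbb R^3)^n$ and continuous off $0$. Write $\sigma=\sum_{j<n}e_j$ and
$$\Phi(s)=\int\varphi(e_1,\dots,e_{n-1},s-\sigma)\prod_{j<n}f(e_j)\,f(s-\sigma)\,de,$$
so that $E[\varphi(e);|s|<\varepsilon]=\int_{|s|<\varepsilon}\Phi$. We show that $\Phi$ is continuous at $0$. Replacing the last factor $f(s-\sigma)$ by $f(-\sigma)$ costs at most
$$\|\varphi\|_\infty\sup_{\sigma'}\int f(e_{n-1})\,\bigl|f(s-\sigma'-e_{n-1})-f(-\sigma'-e_{n-1})\bigr|\,de_{n-1}\le\|\varphi\|_\infty\|f\|_2\,\|f(\cdot+s)-f\|_2\to0,$$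
by Cauchy–Schwarz and continuity of translation in $L^2$ (integrate over $e_{n-1}$ first, with $\sigma'=\sum_{j\le n-2}e_j$). Replacing $s$ by $0$ inside $\varphi$ then costs $o(1)$ by dominated convergence: $\varphi$ is continuous at almost every point in question, and the dominating function $2\|\varphi\|_\infty\prod f(e_j)f(-\sigma)$ has integral $2\|\varphi\|_\infty f^{*n}(0)<\infty$. Applying this also to $\varphi\equiv1$ and dividing, we get
$$E[\varphi(e)\mid|s|<\varepsilon]\to\Phi(0)/f^{*n}(0)=\int\varphi\,d\mu\qquad(\varepsilon\to0).$$

**Step B: separate frame from shape.** Let $\varphi$ also be scale invariant off $0$. Let $W=M^*M$, almost surely invertible, $Q=MW^{-1/2}$, $\tau=\operatorname{tr}W$. Then $Q^*Q=I$, so $Q\in V_2(\mathbb C^n)$, and $\tau=\ell$. For fixed $U\in U(n)$, $UM$ has the law of $M$ and the same $W$, so $(UQ,W)\overset d=(Q,W)$. Take $U$ Haar on $U(n)$ and independent of $M$: given $(Q,W)$, the frame $UQ$ is Haar. So $Q$ is Haar and independent of $W$. Summing the matrices $r_j^*r_j$ of Step 3.1,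
$$W=\tfrac12\begin{pmatrix}\tau+s_1&s_2-is_3\\s_2+is_3&\tau-s_1\end{pmatrix},\qquad\|2W/\tau-I\|=|s|/\tau,$$
because the eigenvalues of $W$ are $(\tau\pm|s|)/2$. In particular $s$ and $\tau$ are functions of $W$. Since $e(\lambda M)=\lambda^2e(M)$ for $\lambda>0$, scale invariance gives $\varphi(e(M))=\varphi(e(Q(2W/\tau)^{1/2}))$. Hence
$$E[\varphi(e)\mid|s|<\varepsilon]=E[H(2W/\tau)\mid|s|<\varepsilon],\qquad H(A)=E\,\varphi(e(QA^{1/2})).$$
$H$ is bounded. It is continuous at $A=I$ by bounded convergence, because $e(Q)$ has total length $2$, so it is not $0$ and $\varphi$ is continuous there.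

**Step C: the limit is $H(I)$.** We must exclude that $\tau$ is tiny. For $\eta>0$ choose a continuous function $\chi$ of $\ell$ with $1_{\{\ell\le\eta\}}\le\chi\le1_{\{\ell\le2\eta\}}$. Step A gives $\limsup_{\varepsilon\to0}P(\tau\le\eta\mid|s|<\varepsilon)\le\mu(\ell\le2\eta)$, which tends to $0$ as $\eta\to0$. On $\{\tau>\eta,|s|<\varepsilon\}$ we have $\|2W/\tau-I\|\le\varepsilon/\eta$. Letting first $\varepsilon\to0$ and then $\eta\to0$, the conditional expectation tends to $H(I)=E\varphi(e(Q))$.

So $\int\varphi\,d\mu=E\varphi(e(Q))$ for all such $\varphi$. Every bounded continuous $\psi$ on $\{\ell=1\}$ comes from such a $\varphi$, namely $\varphi(e)=\psi(e/\ell)$. As $e(Q)$ has total length $2$, the two laws agree. $\square$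

**Step 3.3. Almost every polygon is embedded.** *This lets us speak of knot types.* By symmetry of $\mu$, any $n-1$ edges have a joint Lebesgue density. If two adjacent edges meet outside their common vertex they are parallel; as $n-1\ge2$, this has probability $0$. If edges $i<j$ are not adjacent and meet, let $w=e_{i+1}+\dots+e_{j-1}$. Then $w=(t-1)e_i-t'e_j$ for some $t,t'\in[0,1]$, so $\det(e_i,w,e_j)=0$. Some edge lies outside $\{i,\dots,j\}$, so $(e_i,\dots,e_j)$ has a density, and the zero set of a nonzero polynomial is null. By Lemma 1 almost every element of $\mathrm{Pol}(n)$ is embedded. Embedded polygons form an open set on which the knot type is locally constant, so knot events are Borel.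

**Step 3.4. Comparison with the unconditioned walk.** *Estimates under $P$ transfer to $\mu$ at the price of a polynomial factor.* For $m\le n-2$, the law of $(e_1,\dots,e_m)$ under $\mu$ has density $f^{*(n-m)}\bigl(-\sum_{j\le m}e_j\bigr)/f^{*n}(0)\le f^{*2}(0)/f^{*n}(0)$ with respect to $P$. By (3),
$$\mu(E)\le\sqrt\pi\,n^{3/2}\,P(E)\qquad\text{for every event }E\text{ depending only on }e_1,\dots,e_{n-2}.\tag{4}$$

## 4. Tying knots with short chains

**Every $K$ is $k$-realizable for some $k$.** Take a polygon of type $K$ with a unique highest vertex $t$, at height $h$. For small $\varepsilon$ the plane at height $h-\varepsilon$ lies above all other vertices and meets the polygon in exactly two points $a,b$, on the two edges at $t$. Replace the corner by the edge $ab$. The triangle $atb$ meets the polygon only in its two sides at $t$, so the type is unchanged, and now all points outside $ab$ are strictly lower than $ab$. Delete the open edge $ab$ and attach vertical upward rays at $a$ and $b$. With $a$ as origin, $u=-e_z$ and $v=e_z$, where $e_z=(0,0,1)$, this is an embedded chain.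

To read off its type, let $R$ be large and let $D$ be the part of the half-strip $\{a+s(b-a)+te_z:0\le s\le1,\,t\ge0\}$ inside $B(a,R)$. For each $s$ the parameter $t$ runs over an interval $[0,t(s)]$ with $t(s)>0$ continuous, so $D$ is a disk. Its boundary consists of $ab$, the two ray pieces, and an arc $\gamma$ on $\partial B(a,R)$. The disk $D$ meets the chain only in the two ray pieces, including $a$ and $b$. Pushing $ab$ across $D$ shows that closing the chain along $\gamma$ gives the polygon we started from, so the type is $K$.

**A trefoil with $k=3$.** Let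
$$P_0=(2,0,0),\quad P_1=(0,2,0),\quad P_2=(0,-2,-1),\quad P_3=(1.2,\,0.4,\,1),$$
with incoming ray $A=\{(t,0,0):t\le2\}$, edges $1=P_0P_1$, $2=P_1P_2$, $3=P_2P_3$, and outgoing ray $B=\{P_3+t(1,1,-10):t\ge0\}$. (Translate $P_0$ to the origin and normalize the last direction to get $(y,u,v)$.) The projections to the $xy$-plane are: $A$ on $y=0$, $x\le2$; edge $1$ on $x+y=2$, $0\le x\le2$; edge $2$ on $x=0$, $|y|\le2$; edge $3$ is $(s,2s-2)$, $0\le s\le1.2$; $B$ is $(1.2+t,0.4+t)$, $t\ge0$.

We check all pairs of nonadjacent pieces. $A$ meets $2$ in $q_1=(0,0)$. $A$ meets $3$ in $q_2=(1,0)$. $1$ meets $B$ in $q_3=(1.4,0.6)$, at $t=0.2$. $A\cap B=\emptyset$ because $y\ge0.4$ on $B$. $1\cap3=\emptyset$ because it would need $s+(2s-2)=2$, that is $s=\frac43>1.2$. $2\cap B=\emptyset$ because $x\ge1.2$ on $B$. Adjacent pieces have nonparallel projections, so they meet only in their common vertex.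

Heights: at $q_1$, $A$ has height $0$ and edge $2$ has $-\frac12$. At $q_2$, $A$ has $0$ and edge $3$ has $-1+2/1.2=\frac23$. At $q_3$, edge $1$ has $0$ and $B$ has $1-2=-1$. So the chain is embedded, and traversing $A,1,2,3,B$ we read the crossings $O_1U_2O_3U_1O_2U_3$ ($O$ for over, $U$ for under).

Closing up must add no crossing. For large $R$, $A$ leaves $B(P_0,R)$ at the equator point $(2-R,0,0)$, and $B$ leaves it at a parameter $t_R>0.2$, on the open lower hemisphere. Let $\gamma_1$ be the arc of the closed lower hemisphere that projects onto the continuation $(1.2+t,0.4+t)$, $t\ge t_R$, up to the circle of radius $R$ about $(2,0)$. Let $\gamma_2$ be an arc of the equator from there to $(2-R,0,0)$. The projection of $\gamma_1$ has $y>0.4$, $x>1.4$, $x+y>2$, so it misses the projections of $A,1,2,3$, and it meets that of $B$ only at its initial point. The projection of $\gamma_2$ lies on the bounding circle, while the rest of the projected curve lies in the open disk apart from the two endpoints of $\gamma_2$.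

The closed diagram has three arcs: from $U_2$ to $U_1$, containing $O_3$; from $U_1$ to $U_3$, containing $O_2$; from $U_3$ to $U_2$, containing $O_1$. At each crossing all three meet. Giving them three different colors is a Fox $3$-coloring, so the knot is nontrivial. A nontrivial knot with a $3$-crossing diagram is a trefoil.

**Stability.** *We need room for random edges.* Fix $K,k,(y,u,v),R$ as in the definition of $k$-realizable. For $(y',u',v')$ near $(y,u,v)$, the exit points of the two rays on $\partial B(0,R)$ depend continuously on $(y',u',v')$, because the exits are transversal. So $\Gamma(y',u',v')\cap B(0,R)$ is a polygonal arc with $k+3$ vertices that depend continuously on $(y',u',v')$. Its two end vertices are on the sphere and the others are interior, so by strict convexity the arc meets the sphere only at its ends. For arcs with a fixed number of vertices, being embedded is an open condition on the vertices: nonadjacent edges stay at positive distance, edges stay nonzero, and adjacent edges do not fold back. A continuous path of such embedded arcs is induced by an ambient isotopy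 of the ball. Hence we can fix $\rho\in(0,\frac18]$ such that whenever
$$|y_l'-y_l|\le\rho,\qquad|u'-u|\le4\rho,\qquad|v'-v|\le4\rho\qquad(u',v'\text{ unit vectors}),\tag{5}$$
all points $c'_l=y_1'+\dots+y_l'$ lie in the interior of $B(0,R)$ and $(B(0,R),\Gamma(y',u',v')\cap B(0,R))$ has type $K$.

## 5. Blocks, tied clusters, and why counting clean knots stalls

Cut the walk into blocks of $b=k+2$ edges and ask each block to imitate the chain, scaled by a small factor $\delta$: one long edge, $k$ short ones, one long edge.

**Definition (blocks and candidates).** Let $N=\lfloor(n-2)/b\rfloor$. Edges $1,\dots,Nb$ form consecutive blocks $\beta_1,\dots,\beta_N$ of $b$ edges. The $n-Nb\in[2,b+1]$ remaining edges are *leftover*. Let $p_i$ be the initial vertex of block $i$ ($p_1=0$) and $p_{N+1}$ the end of block $N$. Write the edges of block $i$ as $x_i,\kappa_{i1},\dots,\kappa_{ik},\bar x_i$ and set $w_i=x_i+\bar x_i$. Let $\delta\le\delta_0\le1$ with $R\delta_0\le\frac18$. Block $i$ is a *candidate* ($\xi_i=1$, otherwise $\xi_i=0$) if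
$$\kappa_{il}\in\delta B(y_l,\rho)\ (1\le l\le k),\qquad x_i\in B(u,\rho),\qquad w_i\in B(u+v,\rho).$$

*Example.* A block with $x_i=u$, $\kappa_{il}=\delta y_l$, $\bar x_i=v$ is a candidate: the chain scaled by $\delta$, with rays cut at length $1$.

**Step 5.1. How frequent candidates are.** Under $P$ the $\xi_i$ are i.i.d. Bernoulli$(q)$. For one short edge, substituting $x=\delta z$,
$$P(\kappa_{il}\in\delta B(y_l,\rho))=\int_{B(y_l,\rho)}f(\delta z)\,\delta^3\,dz=\delta^2\int_{B(y_l,\rho)}\frac{e^{-\delta|z|}}{4\pi|z|}\,dz,$$
which is of exact order $\delta^2$. The conditions on $(x_i,\bar x_i)$ have a fixed positive probability, as $f>0$. So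
$$c\,\delta^{2k}\le q\le C\delta^{2k}\le C\delta^2.\tag{6}$$

**Step 5.2. A candidate block carries $K$ in a ball of radius $R\delta$.** For a candidate, let $z_i=p_i+x_i$ and $B_i=B(z_i,R\delta)$. Since $\bar x_i=w_i-x_i\in B(v,2\rho)$, we have $|x_i|\in[\frac78,\frac98]$ and $|\bar x_i|\in[\frac34,\frac54]$. Also $|x_i/|x_i|-u|\le||x_i|-1|+|x_i-u|\le2\rho$, and likewise $|\bar x_i/|\bar x_i|-v|\le4\rho$. The short edges are $\kappa_{il}=\delta y'_l$ with $|y'_l-y_l|\le\rho$, so by (5) their vertices $z_i+\delta c'_l$ lie in the interior of $B_i$. The far endpoint of $x_i$ is at distance $|x_i|\ge\frac78$ from $z_i$, and that of $\bar x_i$ is at distance $\ge\frac34-R\delta\ge\frac58$; both are outside $B_i$, as $R\delta\le\frac18$. Thus inside $B_i$ the block coincides with $z_i+\delta\,\Gamma(y',u',v')$ for a triple as in (5), and *the block itself meets $B_i$ in a single arc of type $K$*.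

We record the distances used later, all for a candidate. First, $|p_{i+1}-p_i|=|w_i+\delta c'_k|\le\frac{17}8+\frac18=2.25$. All vertices of the block are within $2.25$ of $p_i$, so the block lies in $B(p_i,3)$. Finally $B_i\subset B(p_i,\frac98+\frac18)\subset B(p_i,2)$ and $B(p_i,2)\subset B(p_{i+1},5)$.

**Where counting stalls.** A candidate gives a summand $K$ only if it is *clean*: the rest of the polygon misses $B_i$. A sensible first attempt keeps $\delta$ constant and counts clean candidates. Let $X\le N$ be their number, and suppose we had even shown $EX\ge cN$. Then $cN\le EX\le\frac{cN}2+N\,P(X\ge\frac{cN}2)$, so $P(X\ge\frac{cN}2)\ge\frac c2$, and that is all: a first moment gives a positive probability, not one exponentially close to $1$. The Chernoff bound needs independence, and cleanness of block $i$ depends on all other blocks. Resampling one block given the others does not help either if the neighborhood of $p_i$ is already full of edges, since then no position of the ball is clean.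

**What gets past it.** In a candidate, keep $w_i$ and the short edges fixed and move only $x_i$ inside $B(u,\rho)$, adjusting $\bar x_i=w_i-x_i$. The tied cluster slides through a region of unit size, while *no other vertex of the polygon moves*. So clusters far from each other slide independently. The next lemma says what one foreign edge costs.

**Lemma 2.** For $w\in B(u+v,\rho)$ let $\nu_w$ be the probability measure on $B(u,\rho)$ with density proportional to $f(x)f(w-x)$. There is $C_2$, depending only on $R,\rho$, such that for every segment $\sigma\subset\mathbb R^3$, every such $w$ and every $\delta\le\delta_0$,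
$$\nu_w\{x:\operatorname{dist}(x,\sigma)\le R\delta\}\le C_2\delta^2.$$

*Proof.* For $x\in B(u,\rho)$ we have $|x|\in[\frac78,\frac98]$ and $|w-x|\in[\frac34,\frac54]$, so $f(x)f(w-x)$ is bounded above and below by positive constants. Hence the density of $\nu_w$ is bounded by a constant depending only on $\rho$. If $x\in B(u,\rho)$ is within $R\delta$ of $\sigma$, it is within $R\delta$ of $\sigma\cap B(u,\rho+R\delta)$, a segment of length at most $2(\rho+R\delta)\le\frac12$. The $R\delta$-neighborhood of such a segment has volume at most $\frac12\pi R^2\delta^2+\frac43\pi R^3\delta^3\le C\delta^2$. $\square$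

So a cluster can be clean with probability at least $\frac12$ unless about $\delta^{-2}$ edges crowd near it. We fix once and for all
$$c_1=\frac1{8C_2},\qquad T=c_1\delta^{-2}.$$
What remains is to show that crowding by $T$ edges at a positive fraction of the places is very unlikely. Here is the count behind the exponent. The total volume of the places crowded by $T$ or more edges is at most of order $v=n/T\asymp n\delta^2$. By (2), the walk spends an expected time of at most $1+v^{2/3}$ in a set of volume $v$. In order to be crowded at a positive fraction of times, it must therefore misbehave in a positive fraction of $n/v^{2/3}\asymp n^{1/3}\delta^{-4/3}$ successive stretches. That is the second exponent in Theorem 2; the first, $n\delta^{2k}$, is the expected number of candidates.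

## 6. Crowding has small probability

In this section the law is $P$. Let $\omega(\beta,z)\ge0$ be measurable in a block $\beta$ and $z\in\mathbb R^3$. Put $\omega_i=\omega(\beta_i,\cdot)$ and
$$N_i=\sum_{i'<i}\omega_{i'}(p_i-p_{i'}),\qquad\|\omega_i\|_1=\int\omega_i(z)\,dz.$$
*Example.* If $\omega(\beta,z)=1$ when $|z|<6$ and $\beta$ is a candidate, and $0$ otherwise, then $N_i$ counts the earlier candidates starting within distance $6$ of $p_i$.

**Lemma 3.** Suppose $EN_i\le g$ for all $i\le N$. Let $V,h>0$, $v=2V/h$, let $1\le L\le N/32$ be an integer, $M=\lfloor N/L\rfloor$, $p_*=(2e)^{-32}$. If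
$$\frac{32(1+v^{2/3})}L+\frac{64g}h\le p_*,$$
then
$$P\Bigl(\#\{i\le N:N_i\ge h\}>N/8,\ \sum_i\|\omega_i\|_1\le V\Bigr)\le e^{-M}.$$

*Proof.* **Step A: split the past.** We separate crowding caused long ago from crowding caused recently. Divide $\{1,\dots,ML\}$ into $M$ epochs $I_\tau$ of length $L$, starting at $t_\tau=(\tau-1)L+1$. Fewer than $L\le N/32$ indices are left over. Let
$$D_\tau=\Bigl\{z:\sum_{i'<t_\tau}\omega_{i'}(z-p_{i'})\ge h/2\Bigr\}$$
if this set has measure at most $v$, and $D_\tau=\emptyset$ otherwise. If $\sum\|\omega_i\|_1\le V$, the first case always holds, by Markov's inequality for Lebesgue measure: the set has measure at most $\frac2hV=v$. In that case, for $i\in I_\tau$, $N_i\ge h$ implies $p_i\in D_\tau$ or $\sum_{t_\tau\le i'<i}\omega_{i'}(p_i-p_{i'})\ge h/2$. Let $A_\tau,A'_\tau$ be the numbers of $i\in I_\tau$ with the first, respectively second, property.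

**Step B: one epoch.** We bound the chance that an epoch misbehaves, given the past. Let $\mathcal F_{t_\tau-1}=\sigma(\beta_{i'}:i'<t_\tau)$. Both $D_\tau$ and $p_{t_\tau}$ are measurable with respect to it. For $j\ge1$, $p_{t_\tau+j}-p_{t_\tau}$ has density $f^{*jb}$ and is independent of $\mathcal F_{t_\tau-1}$. The numbers $jb$ are distinct, so by (2)
$$E[A_\tau\mid\mathcal F_{t_\tau-1}]\le1+\int_{D_\tau}\frac{dz}{4\pi|z-p_{t_\tau}|}\le1+\tfrac12\Bigl(\tfrac{3v}{4\pi}\Bigr)^{2/3}\le1+v^{2/3}.$$
The middle inequality is rearrangement: among sets of given volume the integral is largest for a ball centered at the pole, and over a ball of radius $r$ it equals $\int_0^rs\,ds=r^2/2$. For $A'_\tau$, the inner sums are independent of the past and distributed as $N_{i-t_\tau+1}$, so by Markov $E[A'_\tau\mid\mathcal F_{t_\tau-1}]\le L\cdot2g/h$. Call $\tau$ *bad* if $A_\tau+A_\tau'>L/32$; this event is $\mathcal F_{t_{\tau+1}-1}$-measurable. By Markov again,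
$$P(\tau\text{ bad}\mid\mathcal F_{t_\tau-1})\le\frac{32}L\Bigl(1+v^{2/3}+\frac{2Lg}h\Bigr)\le p_*.$$

**Step C: all epochs.** If at most $M/32$ epochs are bad and $\sum\|\omega_i\|_1\le V$, then
$$\#\{i:N_i\ge h\}\le\frac N{32}+\frac M{32}L+M\frac L{32}\le\frac{3N}{32}<\frac N8.$$
By a union bound over sets of more than $M/32$ epochs and successive conditioning, the probability of more than $M/32$ bad epochs is at most $2^Mp_*^{M/32}=2^M(2e)^{-M}=e^{-M}$. $\square$

**Definition (crowding indicators).** For $i\le N$ let

* $a_i=1$ if at least $T$ edges of blocks $i'<i$ meet $B(p_i,5)$, otherwise $0$;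
* $a'_i=1$ if at least $T$ edges of blocks $i'>i$ meet $B(p_{i+1},5)$, otherwise $0$;
* $d_i=1$ if some $i'<i$ has $\xi_{i'}=1$ and $|p_i-p_{i'}|<6$, otherwise $0$.

*Example.* $a_1=d_1=0$ and $a'_N=0$, since there are no earlier, respectively later, blocks.

**Lemma 4.** There are $c>0$ and, after decreasing $\delta_0$, some $n_0$ such that for $n\ge n_0$ and $\delta\in[n^{-1/2},\delta_0]$, each of $\sum a_i,\sum a_i',\sum d_i$ exceeds $N/8$ with $P$-probability at most $e^{-cn^{1/3}\delta^{-4/3}}+e^{-cNq}$.

*Proof.* For each sum we find $\omega,h,V,g$; then we choose $L$.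

**Step A: $a_i$.** Let $\omega(\beta,z)$ be the number of edges of the block, started at $0$, that meet $B(z,5)$, and $h=T$. Then $a_i=1$ iff $N_i\ge h$. The set of $z$ within $5$ of an edge $e$ has volume $25\pi|e|+\frac43\pi5^3$, so $\|\omega_i\|_1\le\sum_{e\in\beta_i}(79|e|+524)$. The sum $\sum_{j\le Nb}|e_j|$ is Gamma$(2Nb)$. By the exponential Markov inequality with parameter $\frac12$, it exceeds $4Nb$ with probability at most $e^{-2Nb}2^{2Nb}=(2/e)^{2Nb}\le e^{-cNq}$. Otherwise $\sum\|\omega_i\|_1\le(316+524)Nb\le V:=840n$.

For $EN_i$, go backward from $p_i$ along the walk $Y_0=0,Y_1,\dots$ (positions relative to $p_i$) with steps $\epsilon_{m+1}=Y_{m+1}-Y_m$; these are i.i.d. with density $f$, as $f$ is even. The edge $[Y_m,Y_{m+1}]$ meets $B(0,5)$ only if $|Y_m|\le5+|\epsilon_{m+1}|$, and $Y_m$ is independent of $\epsilon_{m+1}$. By (2), with $\epsilon$ a step independent of the sum,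
$$EN_i\le1+E\int_{B(0,5+|\epsilon|)}\frac{dz}{4\pi|z|}=1+E\frac{(5+|\epsilon|)^2}2=1+\frac{25+10\cdot2+6}2=26.5,$$
using $E|\epsilon|=2$ and $E|\epsilon|^2=6$. So $g=27$ works, $g/h=27\delta^2/c_1$ and $v=1680\,n\delta^2/c_1$.

**Step B: $a'_i$.** Reversing the order of all $Nb$ edges and their signs preserves $P$. It traverses the same path backward, up to translation. Block $i$ becomes block $N+1-i$, its end $p_{i+1}$ becomes an initial vertex, and later blocks become earlier ones. So it turns $a'_i$ into $a_{N+1-i}$, and $\sum a'_i$ has the law of $\sum a_i$.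

**Step C: $d_i$.** Let $\omega(\beta,z)=1\{\xi(\beta)=1\}1\{|z|<6\}$ and $h=1$; then $d_i=1$ iff $N_i\ge1$. Since $\frac43\pi6^3<905$, except with probability $P(\sum\xi_i>2Nq)\le e^{-Nq/3}$ we have $\sum\|\omega_i\|_1\le V:=1810Nq$. Given $\beta_{i'}$, the vector $p_i-p_{i'}$ is a constant plus the independent sum of the $(i-i'-1)b$ steps of the blocks strictly between. The term $i'=i-1$ contributes at most $q$ to $EN_i$. For the others, the blocks $\beta_{i'}$ all have the same law, so we may replace each by one and the same block $\beta$ and sum over $i'$ inside the expectation; by (2),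
$$EN_i\le q\Bigl(1+\sup_x\int_{B(x,6)}\frac{dz}{4\pi|z|}\Bigr)\le q(1+18)=19q=:g.$$
Here $v=3620Nq\le Cn\delta^2$ and $g/h=19q\le C\delta^2$, by (6).

**Step D: choice of $L$.** In all cases $v\le C_3n\delta^2$ and $g/h\le C\delta^2$. Note $n\delta^2\ge1$. Take $L=\lceil A(n\delta^2)^{2/3}\rceil$ with $A=64(1+C_3^{2/3})/p_*$. Then
$$\frac{32(1+v^{2/3})}L\le\frac{32(1+C_3^{2/3})(n\delta^2)^{2/3}}{A(n\delta^2)^{2/3}}=\frac{p_*}2,$$
and for $\delta_0$ small $64g/h\le p_*/2$. Also $L\le2A(n\delta^2)^{2/3}\le2An^{2/3}\le N/32$ for $n\ge n_0$, and $M\ge N/(2L)\ge c\,n^{1/3}\delta^{-4/3}$. Lemma 3 gives the claim, after adding the probability of $\sum\|\omega_i\|_1>V$. $\square$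

## 7. Most candidates are not crowded

Lemma 4 bounds the number of crowded places among all $N$ blocks. Candidates are only a small fraction $q$ of the blocks, so they might all sit at the crowded places. The next lemma excludes this: crowding from the past does not see whether block $i$ is a candidate.

**Lemma 5.** Let $E$ be the event that $\sum\xi_i\ge\frac78Nq$ and each of $\sum\xi_ia_i,\ \sum\xi_ia'_i,\ \sum\xi_id_i$ is at most $\frac14Nq$. For $n\ge n_0$ and $\delta\in[n^{-1/2},\delta_0]$,
$$\mu(E^c)\le Cn^{3/2}\bigl(e^{-cNq}+e^{-cn^{1/3}\delta^{-4/3}}\bigr).$$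

*Proof.* $E$ depends only on $e_1,\dots,e_{Nb}$ with $Nb\le n-2$, so by (4) it suffices to bound $P(E^c)$. First, $P(\sum\xi_i<\frac78Nq)\le e^{-Nq/128}$ by Chernoff with $t=\frac18$.

Next, $a_i\in\{0,1\}$ is $\sigma(\beta_1,\dots,\beta_{i-1})$-measurable, and $\xi_i$ is independent of this $\sigma$-field. Hence
$$E\bigl[2^{\xi_ia_i}\mid\beta_1,\dots,\beta_{i-1}\bigr]=1+qa_i\le e^{qa_i},$$
and by iteration from the last block down, $E\bigl[2^{\sum\xi_ia_i}e^{-q\sum a_i}\bigr]\le1$. On the event below, the variable in this expectation is at least $2^{Nq/4}e^{-Nq/8}$, so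
$$P\Bigl(\sum\xi_ia_i>\tfrac{Nq}4,\ \sum a_i\le\tfrac N8\Bigr)\le2^{-Nq/4}e^{Nq/8}\le e^{-0.04Nq}.$$
The same holds for $d_i$, which is also determined by the blocks before $i$. It holds for $a'_i$ by revealing the blocks in reverse order, since $a'_i$ is determined by the blocks $i'>i$ by translation invariance. Lemma 4 bounds the probabilities that $\sum a_i$, $\sum a_i'$ or $\sum d_i$ exceed $N/8$. $\square$

## 8. Sliding the clusters: proof of Theorems 2 and 1

We work under $\mu$.

**Step 8.1. Freeze all but the sliding.** *This produces the independence that was missing.* Let $\mathcal G$ be generated by all $\xi_i$, all blocks with $\xi_i=0$, the data $(\kappa_{i1},\dots,\kappa_{ik},w_i)$ for $\xi_i=1$, and the leftover edges. All $p_i$ are $\mathcal G$-measurable, because $p_{i+1}-p_i=w_i+\sum_l\kappa_{il}$ when $\xi_i=1$. Use the coordinates $(x_i,w_i)$ in place of $(x_i,\bar x_i)$, with Jacobian $1$. The density defining $\mu$ depends on the $x_i$ with $\xi_i=1$ only through $\prod f(x_i)f(w_i-x_i)$: the closing factor depends only on the total sum, hence on $w_i$ and not on $x_i$. The constraint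 $\xi_i=1$ restricts $x_i$ to $B(u,\rho)$, whatever $w_i$ and the $\kappa_{il}$ are. So given $\mathcal G$, the $x_i$ with $\xi_i=1$ are independent, and $x_i$ has the law $\nu_{w_i}$ of Lemma 2.

**Step 8.2. Choose candidates that do not interact.** Let $S_0=\{i:\xi_i=1,\,d_i=0\}$, which is $\mathcal G$-measurable. For distinct $i,j\in S_0$, using $d=0$ for the larger index, $|p_i-p_j|\ge6$. By Step 5.2, $B_i\subset B(p_i,2)$ and $B_j\subset B(p_j,2)$ are disjoint, and no edge of block $j\subset B(p_j,3)$ meets $B(p_i,2)$, whatever the values of $x_i,x_j$.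

**Step 8.3. Choose those that are not crowded.** Let $\mathcal G'=\mathcal G\vee\sigma(x_i:\xi_i=1,\ i\notin S_0)$. Call an edge *foreign* if it belongs to a block outside $S_0$ or is leftover. Given $\mathcal G'$ all foreign edges are known with their positions. Let $S_1$ be the set of $i\in S_0$ such that at most $2T+b+2$ foreign edges meet $B(p_i,2)$; it is $\mathcal G'$-measurable. If $\xi_i=1$ and $a_i=a_i'=d_i=0$, then $i\in S_1$: fewer than $T$ edges of earlier blocks meet $B(p_i,2)\subset B(p_i,5)$, fewer than $T$ edges of later blocks meet $B(p_i,2)\subset B(p_{i+1},5)$, and there are at most $b+1$ leftover edges. Hence on the event $E$ of Lemma 5,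
$$|S_1|\ge\sum\xi_i-\sum\xi_ia_i-\sum\xi_ia'_i-\sum\xi_id_i\ge\bigl(\tfrac78-\tfrac34\bigr)Nq=\tfrac18Nq.\tag{7}$$

**Step 8.4. Slide.** Call $i\in S_1$ *good* if no foreign edge meets $B_i$. If $i$ is good, then by Step 8.2 the whole polygon meets $B_i$ only in the arc of type $K$ from block $i$. Given $\mathcal G'$, the $x_i$ ($i\in S_0$) are still independent with laws $\nu_{w_i}$, and goodness of $i\in S_1$ depends only on $x_i$. So these events are conditionally independent. Only the foreign edges that meet $B(p_i,2)$ can meet $B_i$, and a segment $\sigma$ meets $B_i$ iff $x_i$ lies within $R\delta$ of $\sigma-p_i$. By Lemma 2,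
$$\mu(i\text{ not good}\mid\mathcal G')\le C_2\delta^2(2T+b+2)=2c_1C_2+C_2(b+2)\delta^2=\tfrac14+C_2(b+2)\delta^2\le\tfrac12$$
for $\delta_0$ small. (The constants are chosen in the order $R,\rho,C_2,c_1,C_3,A,\delta_0,n_0$, so there is no circularity.) The conditional mean of the number of good indices is at least $|S_1|/2$. By Chernoff with $t=\frac12$, at least $|S_1|/4$ indices are good, except with conditional probability at most $e^{-|S_1|/16}$. With (7),
$$\mu\bigl(\#\text{good}<Nq/32\bigr)\le\mu(E^c)+e^{-Nq/128}.\tag{8}$$

**Step 8.5. Conclusion.** *We return to $\mathrm{Pol}(n)$.* The balls $B_i$ of good indices are pairwise disjoint balls of type $K$. Almost surely the polygon is embedded. Moreover the polygon crosses each $\partial B_i$ transversally, at two points interior to edges, and the edges not in the arc stay at positive distance from $B_i$. Let $\mathcal O_m$ be the set of embedded polygons with $m$ disjoint balls of type $K$, each crossed transversally in this way. By the argument for stability in Section 4, small changes of the vertices preserve these properties, so $\mathcal O_m$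 is open, and it is scale invariant. By Lemma 1 it has the same probability in $\mathrm{Pol}(n)$ as under $\mu$. Since $N\ge cn$ for large $n$ and $q\ge c\delta^{2k}$ by (6), inequality (8) and Lemma 5 give the bound of Theorem 2.

For (a), insert $\delta=\delta_0$: then $n\delta^{2k}\asymp n$ and $n^{1/3}\delta^{-4/3}\asymp n^{1/3}$. For (b), insert $\delta=n^{-1/(3k+2)}$, which lies in $[n^{-1/2},\delta_0]$ for large $n$: both exponents are $n^\gamma$, as computed in Section 2. In both cases the factor $Cn^{3/2}$ is absorbed by shrinking $c$, and disjoint balls of type $K$ are summands $K$ by Section 1. This proves Theorem 2; its parenthetical claims on realizability were proved in Section 4.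

**Theorem 1** is (b) for a trefoil, $k=3$, $\gamma=\frac5{11}$: with probability at least $1-e^{-cn^{5/11}}$ there is at least one trefoil summand for large $n$, and then the polygon is knotted. For $\epsilon<\frac5{11}$ we have $cn^{5/11}\ge n^\epsilon$ for large $n$. $\blacksquare$

## 9. Two-run polygons and bridge number: proof of Theorem 3

**Step 9.1. A family of unknots.** *We look for an event of probability about $2^{-n}$ on which the polygon is trivial.* Let $m=\lfloor n/2\rfloor$. Let $U$ be the event that the $z$-components of $e_1,\dots,e_m$ are positive and those of $e_{m+1},\dots,e_{2m}$ negative. If $n$ is odd, $e_n$ is arbitrary, with nonzero $z$-component almost surely. On $U$ the signs form, cyclically, one run of $+$ and one run of $-$. So each horizontal plane strictly between the unique minimum and the unique maximum meets the polygon in exactly two points, distinct when the polygon is embedded. The horizontal segments joining them sweep out a disk bounded by the polygon. Hence the polygon is unknotted almost surely on $U$.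

**Step 9.2. Its probability as an integral.** Let $F$ be the $m$-fold convolution of the density $2f1_{z>0}$. Since $f$ is even and each sign has probability $\frac12$, under $P$ and given $U$ both $\sum_{j\le m}e_j$ and $-\sum_{m<j\le2m}e_j$ have density $F$, and they are independent. Integrating the density of $\mu$ over $U$, we get
$$\mu(U)=\frac{2^{-2m}}{f^{*n}(0)}\times\begin{cases}\displaystyle\int F(y)^2\,dy,&n=2m,\\[2mm]\displaystyle\iint F(y)F(y')f(y'-y)\,dy\,dy',&n=2m+1.\end{cases}$$

**Step 9.3. The integral is at least $c\,m^{-3/2}$.** Partition $\mathbb R^3$ into unit cubes $Q$. For even $n$, Cauchy–Schwarz on each cube gives $\int_QF^2\ge(\int_QF)^2$. For odd $n$, two points of the same cube are at distance at most $\sqrt3$, and $f\ge c$ on $B(0,\sqrt3)$. In both cases the last factor is at least $c\sum_Q(\int_QF)^2$. Now $F$ is the density of a sum of $m$ i.i.d. vectors with finite second moments. By Chebyshev at least half its mass lies in a ball of radius $C\sqrt m$, which is covered by a collection $\mathcal Q$ of at most $Cm^{3/2}$ unit cubes. By Cauchy–Schwarz,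
$$\tfrac14\le\Bigl(\sum_{Q\in\mathcal Q}\int_QF\Bigr)^2\le Cm^{3/2}\sum_Q\Bigl(\int_QF\Bigr)^2.$$
As $f^{*n}(0)\le Cn^{-3/2}$ by (3) and $2m\le n$, we get $\mu(U)\ge c\,2^{-n}$ for all $n\ge3$. By Lemma 1, $P(\text{unknot})\ge c\,2^{-n}$.

**Step 9.4. At most $n/2$ summands.** For a generic direction, local maxima and minima of an embedded $n$-gon occur at vertices and alternate, so there are at most $n/2$ local maxima. Hence its bridge number is at most $n/2$. By Schubert's theorem, the bridge number minus $1$ is additive under connected sum, and it is at least $1$ for nontrivial knots. So there are at most $n/2$ nontrivial summands. Together with Step 9.3, this proves Theorem 3: the failure probability is never smaller than order $2^{-n}$, and (a) of Theorem 2 has the optimal linear order. $\blacksquare$
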